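# Two crossings per edge and no triangles: at most $\frac72(n-2)$ edges

## The bound $\frac72(n-2)$, a strict version, and a matching coefficient

**Theorem 1.** Let $G$ be a simple graph on $n\ge 3$ vertices that has a drawing in the plane such that

- any two edges meet at most once, either at a common endpoint or at a proper crossing,
- every edge has at most two crossings, and
- no crossed edge lies in a triangle of $G$.

Then $|E(G)|\le \frac72(n-2)$.

**Theorem 2.** Under the hypotheses of Theorem 1, $2|E(G)|\le 7n-15$.

To say what this gives for triangle-free graphs, let us fix the conventions. All graphs are simple: no loops, no parallel edges. A drawing represents vertices by distinct points of the plane and edges by Jordan arcs joining the corresponding points. We always assume that no edge passes through a vertex other than its endpoints, that no three edges cross at the same point, and that any two edges have only finitely many common interior points, at each of which they properly cross. A *crossing* is a common interior point of two edges; if two edges cross several times, each crossing counts. An edge is *crossed* if it has at least one crossing. A drawing with the first property in Theorem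 1 is called *simple*. Note what simplicity says about a pair of crossing edges: they have used up their one meeting point, so **they share no endpoint**. We will use this constantly.

For $v\ge3$ let $\bar e_2(v)$ be the maximum number of edges of a triangle-free graph on $v$ vertices that can be drawn with at most two crossings per edge. Let $\bar e_2^*(v)$ be the same maximum over simple drawings only. Conjecture 5.6 of "Improving the Crossing Lemma by Finding More Crossings in Sparse Graphs" states
$$\bar e_2(v)\le 3.5v-O(1),$$
meaning that there is an absolute constant $c$, of either sign, with $\bar e_2(v)\le 3.5v-c$ for all $v\ge3$. We quote from the literature around the conjecture the following facts: $\bar e_2(v)=\bar e_2^*(v)$; $\bar e_2(v)\le 4(v-2)$ for $v\ge 3$, and even $\bar e_2(v)\le(4-\frac1{10})v-O(1)$; and $\bar e_2(v)\ge 3.5v-16$ for infinitely many $v$, witnessed by a bipartite graph on the vertex set of a $4\times v/4$ grid. So the coefficient $3.5$ cannot be lowered. Of these facts only $\bar e_2=\bar e_2^*$ will be used.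

A triangle-free graph satisfies the last hypothesis of Theorem 1 automatically. So Theorem 1 gives $\bar e_2^*(v)\le 3.5v-7$, and since $\bar e_2=\bar e_2^*$,
$$\bar e_2(v)\le 3.5v-7\qquad\text{for all } v\ge 3 .$$
**The conjecture is true, with $c=7$.** Theorem 2 improves this to $\bar e_2(v)\le 3.5v-7.5$ for all $v\ge3$. For even $v$ the number $3.5v$ is an integer, so then $\bar e_2(v)\le 3.5v-8$. In the other direction we will build examples.

**Theorem 3.** For every $m\ge1$ and $v=8m+10$ there is a bipartite graph showing $\bar e_2(v)\ge 3.5v-11$. Hence $\bar e_2(v)\ge 3.5v-35.5$ for all $v\ge 18$.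

The conjecture needs only Theorem 1. Most of the lecture is its proof.

## Small $v$, $K_{3,3}$ in a hexagon, and a dodecahedron

*Small $v$.* By Mantel's theorem a triangle-free graph on $v$ vertices has at most $v^2/4$ edges. The inequality $v^2/4\le 3.5v-7.5$ reads $v^2-14v+30\le0$, i.e. $7-\sqrt{19}\le v\le 7+\sqrt{19}$, and this covers $3\le v\le 11$. So for triangle-free graphs the theorems have content only from $v=12$ on. As stated, Theorems 1 and 2 also admit graphs with triangles, provided those triangles are uncrossed. The triangle drawn without crossings has $2\cdot 3=7\cdot3-15$, so Theorem 2 holds with equality there.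

*The running example.* Take a convex hexagon with corners $v_1,v_2,v_3,v_4,y,z$ in this cyclic order and draw five straight chords
$$e_1=zv_2,\quad e_2=v_1v_3,\quad e_3=v_2v_4,\quad e_4=v_3y,\quad e_5=v_4v_1 .$$
Two chords of a convex polygon cross exactly when their ends alternate. So $e_1$ crosses $e_2$ and $e_5$ and nothing else; $e_2$ crosses $e_1,e_3$; $e_3$ crosses $e_2,e_4$; $e_4$ crosses $e_3,e_5$; $e_5$ crosses $e_4,e_1$. No three chords cross pairwise, so no three are concurrent. Now add the four sides $v_2v_3$, $v_4y$, $yz$, $zv_1$ as uncrossed edges, leaving out the sides $v_1v_2$ and $v_3v_4$. The nine edges are exactly the nine pairs between $\{z,v_3,v_4\}$ and $\{v_1,v_2,y\}$. So this is a drawing of $K_{3,3}$ with two crossings on each of five edges. I will call it the *hexagon drawing of $K_{3,3}$*.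

*The triangle condition matters.* Take a plane drawing of the dodecahedron graph ($20$ vertices, $30$ edges, $12$ pentagonal faces) and draw all five diagonals in every face, including the outer one on the sphere. Two faces share at most one edge and its ends, so the graph stays simple. Every diagonal has two crossings and the drawing is simple. There are $30+60=90$ edges, while $\frac72\cdot 18=63$. Of course diagonals lie in triangles. We shall see below which inequality this example breaks.

## Deleting crossed edges until the graph is plane

Here is a first attempt. Form the *conflict graph*: its nodes are the edges of $G$, and two nodes are adjacent if the edges cross. Every edge has at most two crossings, so its maximum degree is at most $2$, and its components are isolated nodes, paths and cycles. Keep an independent set of the conflict graph. What remains is a plane triangle-free graph (say $G$ itself is triangle-free), so at most $2n-4$ edges are kept.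

If every component is a path or an even cycle, we can keep at least half of the edges and obtain $E\le 2(2n-4)=4(n-2)$. Already this has coefficient $4$. Odd cycles are worse: of a $3$-cycle we keep one edge in three, of a $5$-cycle two in five. Suppose all crossed edges come in $h$ five-cycles and there are $U$ uncrossed edges. Then the method yields $U+2h\le 2(n-2)$ and nothing else about $U+5h$. With $U=0$ this permits $5(n-2)$ edges. The method stops here because the kept plane graph has no information about how many five-cycles there are: the deleted edges and the crossings are forgotten. So we should keep every crossing and count the faces of the whole picture.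

## Euler's formula with all crossings kept

**Step 1: reduction to connected graphs.** *This is needed so that every face has a single boundary walk.* Suppose Theorem 1 is known for connected graphs on at least $3$ vertices. Let $G$ have components with $n_1,\dots,n_c$ vertices, $c\ge2$, $\sum n_i=n\ge3$. The hypotheses pass to components. A component with $n_i\ge3$ has at most $3.5n_i-7$ edges, one with $n_i=2$ has at most $1=3.5n_i-6$ edges, and one with $n_i=1$ has $0=3.5n_i-3.5$ edges. If all $n_i=1$, then $c=n\ge3$ and $|E(G)|\le 3.5n-10.5$. Otherwise some component falls short of $3.5n_i$ by at least $6$ and another by at least $3.5$, so $|E(G)|\le 3.5n-9.5$. Both are below $3.5n-7.5$. So the bounds of Theorems 1 and 2 hold for disconnected $G$ once Theorem 1 holds for connected graphs. **From now on $G$ is connected and $n\ge3$.**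

**Step 2: the inequality to prove.** *We translate the edge bound into a bound on the number of faces.* Let $E$ and $X$ be the numbers of edges and crossings. The *planarization* turns each crossing into a vertex of degree $4$. It is a connected plane graph with $n+X$ vertices and $E+2X$ edges, which we call *segments*; let $F$ be its number of faces. Euler's formula gives $(n+X)-(E+2X)+F=2$, that is $n-2=E+X-F$. Hence
$$7(n-2)-2E \;=\; 5E+7X-7F. \tag{1}$$
Theorem 1 says that the left side is nonnegative. So we must show
$$7F\le 5E+7X .$$
Read this as a budget: each edge brings $5$ units, each crossing brings $7$, and we must pay $7$ units to every face.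

In the hexagon drawing, $n=6$, $E=9$, $X=5$, so $F=10$, and the inequality is $70\le 80$.

## Crossing components, portions and bends

From now on "vertex" means a vertex of $G$, never a crossing. A *real edge* is an uncrossed edge. A crossed edge has two end segments, called *tails*; if it has two crossings, it also has a *middle segment* between them.

**Crossing components.** In a simple drawing two edges cross at most once, so the edges of the conflict graph correspond exactly to the crossings. A component $K$ of the conflict graph that contains a crossing is therefore

- a *path* $e_1,\dots,e_L$ with $L\ge2$ and $L-1$ crossings $p_i=e_i\cap e_{i+1}$, or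
- a *cycle* $e_1,\dots,e_L$ with $L\ge3$ (indices mod $L$) and $L$ crossings $p_i=e_i\cap e_{i+1}$.

Write $X_K$ for its number of crossings. If $e_i$ has two crossings, let $m_i$ be its middle segment, from $p_{i-1}$ to $p_i$, and let tail$_i$@$p$ be the tail of $e_i$ that ends at the crossing $p$. In a path, $e_1$ and $e_L$ have no middle segment and all other $e_i$ have one. In the hexagon drawing there is one crossing component, a cycle with $L=5$. Walking along $e_1$ from $z$ to $v_2$ we meet $e_5$ at $p_5$, then $e_2$ at $p_1$. So tail$_1$@$p_5$ ends at $z$ and tail$_1$@$p_1$ ends at $v_2$.

**Portions.** The planarization is connected, so each face $f$ has one closed boundary walk. Orient all these walks with the face on the left; then every segment is traversed exactly once in each direction. Let $k(f)$ be the number of occurrences of vertices on the walk of $f$. If $k(f)\ge1$, they cut the walk into $k(f)$ *portions*. A portion that passes no crossing is a segment with two vertex ends, i.e. one side of a real edge: a *real portion*. Any other portion passes at least one crossing. At a crossing the rays of the two edges alternate, so the walk turns from one edge to an edge crossing it; hence the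 whole portion lies in one component $K$. Such a portion is called a *bend* of $K$.

*How many bends does $K$ have?* A bend begins with a tail traversed away from its vertex, and every tail is traversed exactly once in that direction. So a component with $L$ edges, which has $2L$ tails, has exactly $2L$ bends. If $k(f)=0$, the walk uses only middle segments, and by the same remark about crossings they all belong to a single $K$.

**Small faces.** Consider the faces with $k(f)\in\{1,2\}$.

- If $k(f)=1$, the one portion starts and ends at the same vertex. It is not real, since there are no loops. So it is a bend; we call it a *monogon*.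
- If $k(f)=2$, the two portions are not both real. Two different real edges would be parallel. The two sides of one real edge would mean that both of its ends have degree $1$, so $G=K_2$, against $n\ge3$.
- If $k(f)=2$ and one portion is real, the other is a bend; we call this bend *real-sided*. Its two ends are distinct, and they are joined by a real edge.

For a component $K$ let $t$ be the number of its monogons, $r$ the number of its real-sided bends, and $\varepsilon$ the number of faces with $k=0$ whose boundary lies in $K$. No bend is both a monogon and real-sided.

**Example: the hexagon drawing.** Its ten faces are as follows. The middle segments bound a pentagon with $k=0$. At each of $v_1,v_2,v_3,v_4$ two chords leave and a third chord cuts off a triangular face: four monogons (at $v_1$ the cutting chord is $e_1$, at $v_2$ it is $e_2$, at $v_3$ it is $e_3$, at $v_4$ it is $e_4$). Along each of the real edges $v_2v_3,v_4y,yz,zv_1$ there is an inner face with $k=2$: four real-sided bends. For $yz$ this bend runs from $y$ along a tail of $e_4$, then along $m_5$, then along a tail of $e_1$ to $z$. The outer face has $k=6$: four real portions and two bends, from $v_1$ to $v_2$ and from $v_3$ to $v_4$.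 So $L=5$, $t=4$, $r=4$, $\varepsilon=1$, and $4+4+2=10=2L$ bends in all.

**Example: $C_4$ with a crossing.** Let $ac$ and $bd$ cross, and add real edges $ab$ and $cd$. Here $K$ is a path with $L=2$, and its four bends join $ab,bc,cd,da$. Those for $ab$ and $cd$ are real-sided; the other two lie in the outer face with $k=4$. So $t=0$, $r=2$.

## Paying $7$ to every face

How should the budget be spread? Real edges bring $5$ and get no help from crossings, so a side of a real edge can pay $\frac52$. Three real sides then pay $7.5$, which is enough. If a bend pays $\frac72$, two bends also suffice. What remains underpaid are the faces with $k\le2$ just classified, and for them we add exactly what is missing.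

**Charging.** Give charge $\frac52$ to every real portion and $\frac72$ to every bend. Add $\frac72$ for every monogon and $1$ for every real-sided bend. Give charge $7$ to every face with $k=0$. The charge of a face is the sum over its portions, and it is at least $7$:

- $k=0$: it is $7$.
- $k=1$: it is $\frac72+\frac72=7$.
- $k=2$: it is $\frac72+\frac72=7$ for two bends, and $\frac52+\frac92=7$ for a real portion and a real-sided bend.
- $k\ge3$: it is at least $\frac{15}2>7$.

With $U$ the number of real edges, each having two sides, and $2L$ bends per component,
$$7F\;\le\; 5U+\sum_K\left(7L+\tfrac72t+r+7\varepsilon\right),\qquad 5E+7X=5U+\sum_K(5L+7X_K).\tag{2}$$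
The real edges cancel. So it suffices that each component can afford its own expenses: $7L+\frac72t+r+7\varepsilon\le5L+7X_K$, equivalently $7t+2r\le 14X_K-4L-14\varepsilon$. Inserting $X_K=L-1$ for paths and $X_K=L$ for cycles, we see that Theorem 1 follows from a purely local statement.

**Lemma 4 (Key Lemma).** For a path component, $\varepsilon=0$ and $7t+2r\le 10L-14$. For a cycle component, $\varepsilon\le1$ and $7t+2r\le10L-14\varepsilon$.

*Two checks.* For the hexagon drawing, $7\cdot4+2\cdot4=36=10\cdot5-14$: equality. The outer face has charge $4\cdot\frac52+2\cdot\frac72=17$, the other nine faces have $7$ each, and $17+63=80=5E+7X$. For the dodecahedron with all diagonals, each pentagon gives a $5$-cycle with $t=5$, $r=5$, $\varepsilon=1$, and $7\cdot 5+2\cdot5=45>36$. So the lemma must use the triangle condition, and for short cycles in particular.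

## TT and MM corners

At a crossing there are four *corners* between cyclically consecutive rays, and each corner belongs to one face. Call a corner *TT* if both rays are tails and *MM* if both are middle segments. A TT corner yields a bend that consists of just these two tails, a *TT bend*. Conversely, a bend that passes only one crossing consists of two tails. So TT bends correspond bijectively to TT corners. The two tails of a TT bend belong to crossing edges, which share no endpoint, so its ends are distinct. Therefore
$$\textbf{monogons are non-TT bends.}$$
A non-TT bend passes at least two crossings, so it runs along some middle segment. Hence all non-TT bends can be found by following both sides of all middle segments.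

Suppose $e_i$ and $e_{i+1}$ both have two crossings. At $p_i$ each of them has one tail ray and one middle ray, and the two rays of an edge are opposite. So up to orientation the cyclic order at $p_i$ is
$$m_i,\quad m_{i+1},\quad \text{tail}_i@p_i,\quad \text{tail}_{i+1}@p_i. \tag{3}$$
There are exactly one TT corner and exactly one MM corner at $p_i$. The ray $m_i$ has the two corners $(m_i,m_{i+1})$ and $(m_i,\text{tail}_{i+1}@p_i)$; the ray $m_{i+1}$ has the corners $(m_{i+1},m_i)$ and $(m_{i+1},\text{tail}_i@p_i)$.

A triangle containing a crossed edge is impossible by hypothesis; below I just say "forbidden triangle".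

## Path components

**Step 3: $\varepsilon=0$ for paths.** *No face may be bounded by middle segments only.* A walk without vertices uses only MM corners, and an MM corner at $p_i$ joins $m_i$ and $m_{i+1}$. The walk contains some $m_i$; follow it in the direction of increasing indices. It passes from $m_i$ to $m_{i+1}$ at $p_i$, and so on, and reaches $p_{L-1}$ along $m_{L-1}$. But there is no MM corner at $p_{L-1}$, because $e_L$ has no middle segment. Contradiction.

**Step 4: $L=2$.** *This is the case of edges crossed once.* All four corners are TT, so $t=0$. Let the edges be $ac$ and $bd$; the bends join $ab,bc,cd,da$. Two neighboring ones cannot both be real-sided: for $ab$ and $bc$, say, $abc$ would be a triangle containing the crossed edge $ac$. So $r\le2$ and $7t+2r\le4\le6=10L-14$.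

**Step 5: the general count for $L\ge3$.** *We bound $t$ and $r$ using triangles only at the two ends of the path.* At $p_1$ both rays of $e_1=ab$ are tails, and exactly one ray of $e_2$ is a tail, with end $c$ say. So there are two TT bends at $p_1$, joining $a,c$ and $b,c$. They are not both real-sided, or $abc$ would be a forbidden triangle containing $e_1$. The same holds at $p_{L-1}$. Each of the other $L-3$ crossings has one TT corner by (3). In total there are $4+(L-3)=L+1$ TT bends, of which at most $1+1+(L-3)=L-1$ are real-sided, and there are $2L-(L+1)=L-1$ non-TT bends. Hence $t\le L-1$ and $r\le(L-1)+(L-1-t)$, so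
$$7t+2r\le 5t+4(L-1)\le 9(L-1).\tag{4}$$
For $L\ge5$ we are done, since $9(L-1)\le10L-14$. For $L=3,4$ this count is too weak: it gives $18$ against $16$, and $27$ against $26$. There we need simplicity of $G$.

**Step 6: $L=3$.** *We exclude $t=2$.* At $p_1$ the two corners at the ray $m_2$ are with the two tails of $e_1$, and at $p_2$ they are with the two tails of $e_3$. So the two non-TT bends run along the two sides of $m_2$, each from an end of $e_1$ to an end of $e_3$, and they use different tails. If both were monogons, $e_1$ and $e_3$ would have the same two ends, i.e. be parallel. So $t\le1$, and (4) gives $7t+2r\le5+8=13\le16$.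

**Step 7: $L=4$.** *We treat $t=3$ separately.* If $t\le2$, then (4) gives $7t+2r\le10+12=22\le26$. Let $t=3$. We list the non-TT bends by following the sides of $m_2$ and $m_3$, using (3) at $p_2$. The side of $m_2$ with the MM corner at $p_2$ continues along $m_3$; the other sides turn into tails. So the three non-TT bends are

- $A=$ (a tail of $e_1$, $m_2$, $m_3$, a tail of $e_4$),
- $B=$ (the other tail of $e_1$, $m_2$, tail$_3$@$p_2$),
- $C=$ (tail$_2$@$p_2$, $m_3$, the other tail of $e_4$),

and all are monogons. Let $v$ be the end of tail$_3$@$p_2$ and $y$ the end of tail$_2$@$p_2$. Monogon $A$ says that $e_1$ and $e_4$ share an end $a$, $B$ says that the other end of $e_1$ is $v$, and $C$ says that the other end of $e_4$ is $y$. So $e_1=av$ and $e_4=ay$. The TT bend at $p_2$ joins $y$ and $v$, which are distinct. If it were real-sided, $avy$ would be a forbidden triangle containing $e_1$. So at most one real-sided TT bend remains at each of $p_1$ and $p_3$, and all non-TT bends are monogons. Hence $r\le2$ and $7t+2r\le21+4=25\le26$.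

This proves Lemma 4 for paths.

## Cycle components

Now every $e_i$ has two crossings. By (3), every crossing $p_i$ has exactly one TT corner and exactly one MM corner. So there are $L$ TT bends, $S_i$ at $p_i$, and $2L-L=L$ non-TT bends. In particular $t\le L$ and $r\le L+(L-t)$.

**Step 8: $\varepsilon\le1$.** *We need that the $14\varepsilon$ in the lemma is paid at most once.* A vertexless boundary walk in $K$ passes from $m_i$ through the MM corner at $p_i$ to $m_{i+1}$, then through the MM corner at $p_{i+1}$, and so on, or the same in reverse. So it uses all $L$ MM corners. A corner belongs to only one face, so there is at most one such face.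

**Step 9: $\varepsilon=0$.** *Here the crude count is enough.* We have $7t+2r\le 7t+2(2L-t)=5t+4L\le9L<10L$.

If $\varepsilon=1$, the same crude count gives $9L$ against $10L-14$, which suffices only for $L\ge14$. The cycles of length $3$ to $13$ are where the crude count stops. The way past it is that the vertexless face fixes the shape of the whole component. Once all bends are known explicitly, each monogon forbids something next to it.

**Step 10: the shape of a cycle with $\varepsilon=1$.** *We write down all bends with their ends.* The vertexless face uses one side of each $m_i$ and all MM corners. On the other side of $m_i$ we therefore find, by (3), the corner $(m_i,\text{tail}_{i+1}@p_i)$ at $p_i$ and the corner $(m_i,\text{tail}_{i-1}@p_{i-1})$ at $p_{i-1}$. So this side lies in the bend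
$$B_i=(\text{tail}_{i-1}@p_{i-1},\ m_i,\ \text{tail}_{i+1}@p_i),$$
and $B_1,\dots,B_L$ are all the non-TT bends. Let $a_i$ and $b_i$ be the ends of the tails of $e_i$ at $p_{i-1}$ and $p_i$. Then
$$e_i=a_ib_i,\qquad B_i\text{ joins }b_{i-1}\text{ to }a_{i+1},\qquad S_i\text{ joins }b_i\text{ to }a_{i+1}.$$
In the hexagon drawing, $a_1=z$, $b_1=v_2$, $a_2=v_1$, $b_2=v_3$, and so on; $B_2$ joins $b_1=v_2$ to $a_3=v_2$ and is the monogon at $v_2$.

**Step 11: monogons against real-sided bends.** *This is the inequality that replaces the crude count.*
$$\text{If } B_i \text{ is a monogon, then } S_{i-1} \text{ and } S_i \text{ are not both real-sided.}\tag{5}$$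
Indeed, let $v=b_{i-1}=a_{i+1}$. Then $S_{i-1}$ joins $v$ to $a_i$ and $S_i$ joins $b_i$ to $v$. If both were real-sided, $va_ib_i$ would be a forbidden triangle containing $e_i$. (In the hexagon drawing this is why $v_1v_2$ could not be drawn: together with $v_2v_3$ and $e_2=v_1v_3$ it forms a triangle.)

Let $r_{TT}$ be the number of real-sided $S_i$. Sum over all $i$ the number of real-sided members of $\{S_{i-1},S_i\}$. Each $S_i$ is counted twice, so the sum is $2r_{TT}$. By (5) the summand is at most $1$ when $B_i$ is a monogon, and it is always at most $2$. Hence $2r_{TT}\le t+2(L-t)=2L-t$. Only the $L-t$ non-monogons among the $B_i$ can be real-sided, so $r\le(L-t)+r_{TT}$ and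
$$7t+2r\le 7t+2(L-t)+(2L-t)=4L+4t.\tag{6}$$

**Step 12: all lengths for $\varepsilon=1$.** *We must reach $7t+2r\le10L-14$.*

- $L=3$. The ends of $B_i$ belong to $e_{i-1}$ and $e_{i+1}$, which cross and so share no endpoint. So no $B_i$ is a monogon: $t=0$, $r\le6$, and $7t+2r\le12\le16$.
- $L=4$. Suppose $B_i$ and $B_{i+2}$ are both monogons. Then $b_{i-1}=a_{i+1}$ and $b_{i+1}=a_{i+3}=a_{i-1}$, so $e_{i-1}$ and $e_{i+1}$ are parallel, which is impossible. So $t\le2$. With $r\le8-t$ we get $7t+2r\le5t+16\le26$.
- $L\ge5$ and $t\le L-1$. By (6), $7t+2r\le8L-4\le10L-14$.
- $L\ge7$ and $t=L$. By (6), $7t+2r\le8L\le10L-14$.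
- $L=6$ and $t=6$. All $B_i$ are monogons, so $a_i=b_{i-2}$ and $e_i=b_{i-2}b_i$ for all $i$. Then $e_2=b_6b_2$, $e_4=b_2b_4$, $e_6=b_4b_6$ form a triangle of crossed edges. So this case does not occur.
- $L=5$ and $t=5$. Again $e_i=b_{i-2}b_i$. The bend $S_i$ joins $b_i$ and $a_{i+1}=b_{i-1}$, which are distinct. Both are adjacent to $b_{i+2}=b_{i-3}$, via $e_{i+2}=b_ib_{i+2}$ and $e_{i-1}=b_{i-3}b_{i-1}$. If $S_i$ were real-sided, these three vertices would form a forbidden triangle. So no $S_i$ is real-sided, and since all $B_i$ are monogons, $r=0$. Thus $7t+2r=35\le36$.

This proves Lemma 4, hence Theorem 1, and with it the conjecture. $\blacksquare$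

The case $L=5$, $t=5$ is exactly the pentagon with all diagonals, where the dodecahedron example had $r=5$.

## Equality $2E=7(n-2)$ is impossible

We prove Theorem 2. By Step 1 we may assume that $G$ is connected. Suppose $2E=7(n-2)$. By (1), $7F=5E+7X$, so every inequality between these two quantities is an equality: every face has charge exactly $7$, so **every face has $k\le2$**, and **every crossing component has equality in Lemma 4**. In the hexagon drawing the second condition holds and the first fails, at the outer face. The plan is to show that all components look like that hexagon, and then that hexagons cannot be fitted together on the sphere without larger faces.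

**Step 13: no path has equality.** *We go back through the path cases.* For $L=2$ we had $4<6$, for $L=3$ we had $13<16$, for $L=4$ we had $22<26$ and $25<26$, and for $L\ge6$ we have $9(L-1)<10L-14$. There remains $L=5$, where both sides are $36$. Equality in (4) requires $t=4$ and $r=4$. So all four non-TT bends are monogons, and each of the four crossings has exactly one real-sided TT bend. Consider the MM corners at $p_2$ and $p_3$; each has $m_3$ as one of its rays. We follow the sides of $m_2,m_3,m_4$.

*They lie on the same side of $m_3$.* Then that side of $m_3$ continues along $m_2$ and along $m_4$, and the non-TT bends include (a tail of $e_1$, $m_2,m_3,m_4$, a tail of $e_5$), (the other tail of $e_1$, $m_2$, tail$_3$@$p_2$) and (tail$_3$@$p_3$, $m_4$, the other tail of $e_5$). All are monogons. The first gives a common end of $e_1$ and $e_5$; the other two say that the remaining ends of $e_1$ and $e_5$ are the two ends of $e_3$. So $e_1,e_3,e_5$ form a triangle of crossed edges, a contradiction.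

*They lie on opposite sides of $m_3$.* Then the non-TT bends are (a tail of $e_1$, $m_2,m_3$, tail$_4$@$p_3$), (the other tail of $e_1$, $m_2$, tail$_3$@$p_2$), (tail$_2$@$p_2$, $m_3,m_4$, a tail of $e_5$) and (tail$_3$@$p_3$, $m_4$, the other tail of $e_5$). All are monogons. Let $v,w,c$ be the ends of tail$_3$@$p_2$, tail$_3$@$p_3$, tail$_2$@$p_2$. Then $e_3=vw$, and by the third and fourth monogons $e_5=cw$. The unique TT bend at $p_2$ joins $c$ and $v$, which are distinct. It is not real-sided, since otherwise $cwv$ would be a forbidden triangle. But each crossing has a real-sided TT bend, a contradiction.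

**Step 14: the cycles with equality.** *Only one type survives.* For $\varepsilon=0$ the bound was strict. Let $\varepsilon=1$.

- $L=3$: $12<16$.
- $L=4$: equality needs $t=2$ and $r=8-t=6$. Then all four $S_i$ are real-sided although some $B_i$ is a monogon, against (5).
- $L=5$: if $t=5$, then $35<36$. If $t\le4$, then (6) gives $20+4t\le36$, with equality only for $t=4$; and then $28+2r=36$ gives $r=4$.
- $L=6$: here $t\le5$, and (6) gives $44<46$.
- $L=7$: if $t=7$, then $2r_{TT}\le 2L-t=7$, so $r=r_{TT}\le3$ and $7t+2r\le55<56$. If $t\le6$, then (6) gives $52<56$.
- $L\ge8$: $8L<10L-14$.

So every crossing component is a $5$-cycle with $\varepsilon=1$ and $t=r=4$. Call it a *tile*.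

**Step 15: a tile is the hexagon.** *We identify the ends of all bends and show that six distinct vertices are involved.* Number a tile so that $B_5$ is the one $B_i$ that is not a monogon. Let $v_i=b_{i-1}=a_{i+1}$ for $i=1,\dots,4$, and $z=a_1$, $y=b_4$. Explicitly, $v_1=b_5=a_2$, $v_2=b_1=a_3$, $v_3=b_2=a_4$, $v_4=b_3=a_5$. So
$$e_1=zv_2,\quad e_2=v_1v_3,\quad e_3=v_2v_4,\quad e_4=v_3y,\quad e_5=v_4v_1,$$
and the bends that are not monogons have the ends
$$S_1:v_1v_2,\quad S_2:v_2v_3,\quad S_3:v_3v_4,\quad S_4:v_4y,\quad B_5:yz,\quad S_5:zv_1.$$
Which of them are real-sided? From $2r_{TT}\le 2L-t=6$ we get $r_{TT}\le3$, so $r=4$ forces $B_5$ to be real-sided and $r_{TT}=3$. By (5) for $i=1,2,3,4$, no two consecutive members of the sequence $S_5,S_1,S_2,S_3,S_4$ are both real-sided. Three of five members with no two consecutive must be the first, third and fifth: $S_5,S_2,S_4$. Call $S_2,S_4,B_5,S_5$ the *R-sides* of the tile and $S_1,S_3$ its *V-sides*. The ten bends of a tile are four monogons, four R-sides (its real-sided bends) and two V-sides.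

*The vertices $v_1,v_2,v_3,v_4,y,z$ are distinct.* Crossing edges share no endpoint, so the five crossing pairs separate these pairs of letters:

- $e_1,e_2$: $zv_1,\ zv_3,\ v_2v_1,\ v_2v_3$;
- $e_2,e_3$: $v_1v_2,\ v_1v_4,\ v_3v_2,\ v_3v_4$;
- $e_3,e_4$: $v_2v_3,\ v_2y,\ v_4v_3,\ v_4y$;
- $e_4,e_5$: $v_3v_4,\ v_3v_1,\ yv_4,\ yv_1$;
- $e_5,e_1$: $v_4z,\ v_4v_2,\ v_1z,\ v_1v_2$.

These are all $15$ pairs except $\{z,v_2\}$, $\{v_3,y\}$, $\{y,z\}$. The first two are the end pairs of $e_1$ and $e_4$, and there are no loops. Finally $y\ne z$, because $B_5$ is real-sided and real-sided bends have distinct ends.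

So the six sides form a hexagon $v_1v_2v_3v_4yz$; in particular they have six different end pairs. Each of $v_1,\dots,v_4$ lies on exactly one R-side and exactly one V-side, and each of $y,z$ lies on two R-sides.

**Step 16: real edges contain a tree component.** *We want a vertex with only one real edge.* Let $h$ be the number of tiles. A side of a real edge lies in a face with $k\le2$. Faces with $k\le 1$ have no real portion, so $k=2$, and the other portion is a real-sided bend, i.e. an R-side. Conversely each R-side faces exactly one side of a real edge. So there are $4h$ sides of real edges, $2h$ real edges, and $E=5h+2h=7h$. From $2E=7(n-2)$ we get $n=2h+2$. In the graph $(V,\text{real edges})$ therefore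
$$\sum_{\text{components}}(\#\text{vertices}-\#\text{edges})=n-2h=2 .$$
Each summand is at most $1$, with equality only for trees. So some component $W$ is a tree.

Every vertex of $G$ lies on a real edge. Indeed it lies on some edge, since $G$ is connected and $n\ge3$. If that edge is crossed, the vertex is a vertex of a tile, hence an end of an R-side of that tile, hence an end of the real edge faced by this R-side. So $W$ has at least two vertices, and it has a leaf $u$. Let $up$ be the unique real edge at $u$.

**Step 17: the leaf lies in exactly two tiles.** *We determine the surroundings of $u$.* An R-side ending at $u$ faces a side of a real edge with the same ends, i.e. a side of $up$. Each of the two sides of $up$ is faced by exactly one R-side. So exactly two R-sides, over all tiles, end at $u$, and both have ends $u,p$. They belong to different tiles $K\ne K'$, because the sides of one tile have different end pairs. Every vertex of a tile lies on an R-side of that tile, so $u$ is a vertex of exactly the tiles $K$ and $K'$, and in each of them it lies on exactly one R-side. So in each of them $u$ is one of $v_1,\dots,v_4$, and it lies on exactly one V-side of each.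

**Step 18: two parallel edges.** *The V-sides at $u$ now produce a contradiction.* Let $uw$ be the V-side of $K$ at $u$. It is neither a monogon nor real-sided, and its face has $k\le2$; so its face has $k=2$ and the other portion is another bend, with ends $u$ and $w$. That bend is not a monogon and not real-sided, since it lies in a face with two bends. So it is a V-side of a tile that has $u$ as a vertex, i.e. of $K$ or $K'$. It is not in $K$, since the two V-sides of $K$ have disjoint end pairs $\{v_1,v_2\}$ and $\{v_3,v_4\}$. So it is a V-side of $K'$. Thus in both tiles $uw$ is the V-side at $u$ and $up$ is the R-side at $u$. In a tile, the pair $\{w,p\}$ is as follows: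

- $u=v_1$: $\{v_2,z\}$, the end pair of $e_1$;
- $u=v_2$: $\{v_1,v_3\}$, the end pair of $e_2$;
- $u=v_3$: $\{v_4,v_2\}$, the end pair of $e_3$;
- $u=v_4$: $\{v_3,y\}$, the end pair of $e_4$.

So $K$ and $K'$ each contain an edge joining $w$ and $p$. These are two different edges, since $K\ne K'$, and they are parallel. This contradicts the simplicity of $G$.

Hence $2E<7(n-2)$, i.e. $2E\le 7n-15$, which is Theorem 2. With $\bar e_2=\bar e_2^*$ it gives $\bar e_2(v)\le3.5v-7.5$ for all $v\ge3$, and $\bar e_2(v)\le3.5v-8$ for even $v$. $\blacksquare$

## Rings of hexagonal tiles with $3.5v-11$ edges

For Theorem 3 we place copies of the five-chord tile around annuli and stack the annuli.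

**Step 19: one ring.** *We fit four tiles into an annulus.* Take a closed annulus with boundary cycles $a_0\dots a_7$ and $b_0\dots b_7$, indices mod $8$, numbered in the same direction. Draw disjoint guide arcs $a_0b_0,\ a_1b_3,\ a_4b_4,\ a_5b_7$, which are not edges. They exist because their ends have the same cyclic order on both boundaries. They cut the annulus into four disks, with boundary vertices
$$a_0a_1b_3b_2b_1b_0,\qquad a_1a_2a_3a_4b_4b_3,\qquad a_4a_5b_7b_6b_5b_4,\qquad a_5a_6a_7a_0b_0b_7,$$
so each is a hexagon. In each of them draw, via a homeomorphism from the convex hexagon, the chords $zv_2,\ v_1v_3,\ v_2v_4,\ v_3y,\ v_4v_1$ with the following labels.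

| tile | $(v_2,v_3,v_4,y,z,v_1)$ | chords |
|---|---|---|
| $T_1$ | $(a_0,a_1,b_3,b_2,b_1,b_0)$ | $a_0b_1,\ a_1b_0,\ a_0b_3,\ a_1b_2,\ b_0b_3$ |
| $T_2$ | $(b_3,b_4,a_4,a_3,a_2,a_1)$ | $a_2b_3,\ a_1b_4,\ a_4b_3,\ a_3b_4,\ a_1a_4$ |
| $T_3$ | $(a_4,a_5,b_7,b_6,b_5,b_4)$ | $a_4b_5,\ a_5b_4,\ a_4b_7,\ a_5b_6,\ b_4b_7$ |
| $T_4$ | $(b_7,b_0,a_0,a_7,a_6,a_5)$ | $a_6b_7,\ a_5b_0,\ a_0b_7,\ a_7b_0,\ a_5a_0$ |

Sorted by $a$-vertex, the sixteen $ab$-chords go to these $b$-indices: $a_0:\{1,3,7\}$, $a_1:\{0,2,4\}$, $a_2:\{3\}$, $a_3:\{4\}$, $a_4:\{3,5,7\}$, $a_5:\{0,4,6\}$, $a_6:\{7\}$, $a_7:\{0\}$. So all $20$ pairs are distinct, and each chord joins indices of different parity. Every chord has exactly two crossings, both inside its own tile.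

**Step 20: stacking and closing.** *We make a sphere.* Take rings $0,1,\dots,m$ with $m\ge1$. Glue the $b$-cycle of ring $j-1$ to the $a$-cycle of ring $j$ by $b_i=a_i$. This gives $8$-cycles $C_1,\dots,C_m$, whose cycle edges are included as edges. Then close the two free ends.

- Fold the $a$-cycle of ring $0$ by $a_i\sim a_{-i}$. It becomes a path $u_0u_1u_2u_3u_4$ with $a_0=u_0$, $a_1=a_7=u_1$, $a_2=a_6=u_2$, $a_3=a_5=u_3$, $a_4=u_4$.
- Fold the $b$-cycle of ring $m$ by $b_i\sim b_{6-i}$. It becomes a path $w_0w_1w_2w_3w_4$ with $b_7=w_0$, $b_0=b_6=w_1$, $b_1=b_5=w_2$, $b_2=b_4=w_3$, $b_3=w_4$.

Include the path edges. Folding a boundary circle by a reflection is the reverse of cutting a disk open along an inner segment, so it closes that end by a disk, and the resulting surface is a sphere. Removing a point off the drawing, we get a drawing in the plane. All identifications preserve index parity, and all edges join indices of different parity, so the graph is bipartite. In every tile the six vertices remain distinct. In ring $0$ the $a$-vertices of $T_1,\dots,T_4$ become $u_0u_1$, $u_1u_2u_3u_4$, $u_4u_3$, $u_3u_2u_1u_0$. In ring $m$ the $b$-vertices become $w_4w_3w_2w_1$, $w_4w_3$, $w_0w_1w_2w_3$,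 $w_0w_1$. So every chord is still a Jordan arc with at most two crossings; the cycle and path edges are uncrossed.

**Step 21: parallel edges.** *Folding may create parallel edges; we find them all and delete one of each pair.*

- On $C_j$: the cycle edges are single. The ring that has $C_j$ as its $b$-cycle contributes chords on $C_j$ with indices $\{0,3\},\{4,7\}$; the ring that has $C_j$ as its $a$-cycle contributes $\{1,4\},\{5,0\}$. All four are distinct, and none is a cycle edge.
- Between two consecutive cycles $C_j,C_{j+1}$: the chords are distinct by the table.
- On the folded ends: $a_1a_4=u_1u_4$ and $a_5a_0=u_3u_0$ are distinct and are not path edges; the same holds for $b_0b_3=w_1w_4$ and $b_4b_7=w_3w_0$.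
- Between the $u_i$ and $C_1$, in ring $0$: the $b$-indices are $u_0:\{1,3,7\}$; $u_1:\{0,2,4\}$ from $a_1$ and $\{0\}$ from $a_7$; $u_2:\{3\}$ and $\{7\}$; $u_3:\{4\}$ from $a_3$ and $\{0,4,6\}$ from $a_5$; $u_4:\{3,5,7\}$. The only duplications are $u_1b_0$ and $u_3b_4$. Delete the chords $a_7b_0$ and $a_3b_4$ of ring $0$.
- Between $C_m$ and the $w_i$, in ring $m$: the $a$-indices are $w_0:\{0,4,6\}$; $w_1:\{1,5,7\}$ from $b_0$ and $\{5\}$ from $b_6$; $w_2:\{0\}$ and $\{4\}$; $w_3:\{1\}$ from $b_2$ and $\{1,3,5\}$ from $b_4$; $w_4:\{0,2,4\}$. The only duplications are $a_5w_1$ and $a_1w_3$. Delete the chords $a_5b_6$ and $a_1b_2$ of ring $m$.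

Since $m\ge1$, rings $0$ and $m$ are different, and no other two vertices are joined at all.

**Step 22: the count.** *We compare edges with vertices.* The result is a simple bipartite graph, hence triangle-free, drawn with at most two crossings per edge. It has $v=8m+10$ vertices. Its edges are the $8m$ cycle edges, the $8$ path edges and the $20(m+1)-4$ remaining chords, so
$$(8m+8)+20(m+1)-4=28m+24=3.5(8m+10)-11=3.5v-11 .$$
For general $v\ge18$ write $v=8m+10+s$ with $m\ge1$ and $0\le s\le7$, and add $s$ isolated vertices. This gives
$$\bar e_2(v)\ge3.5(v-s)-11\ge 3.5v-24.5-11=3.5v-35.5 ,$$
which proves Theorem 3. $\blacksquare$
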